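\title{Strict monotonicity of the transversal Helly numbers\\ of disjoint unit balls}

\begin{abstract}
Let $\mathcal H_d$ be the largest transversal Helly number of a family of pairwise disjoint unit balls in $\mathbb R^d$. For every $d\ge 3$ we construct $4d-4$ pairwise disjoint unit balls in $\mathbb R^d$ that have no line transversal although every $4d-5$ of them have one. Hence $\mathcal H_d\ge 4d-4$. Together with the known bound $\mathcal H_d\le 4d-1$ this proves Danzer's monotonicity conjecture $\mathcal H_{d+1}>\mathcal H_d$ for all $d\ge 2$ and determines $\mathcal H_d$ up to an additive error of $3$. Two almost touching balls split the candidate lines into two groups, and each group is excluded by $2d-3$ further balls, all of which are needed.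
\end{abstract}

\section{The problem and the results}

A \emph{line transversal} of a family $\mathcal F$ of sets in $\mathbb R^d$ is a line that meets every member of $\mathcal F$. The \emph{transversal Helly number} of $\mathcal F$ is the smallest integer $h$ with the following property: for every subfamily $\mathcal G\subseteq\mathcal F$, if every $h$ or fewer members of $\mathcal G$ have a line transversal, then $\mathcal G$ has one. For $d\ge2$ let $\mathcal H_d$ be the maximum transversal Helly number of a family of pairwise disjoint unit balls in $\mathbb R^d$, with $\mathcal H_d=\infty$ if these numbers are unbounded. Balls are closed unless we say otherwise.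

The number measures how large an obstruction to a transversal can be. Call a finite family \emph{critical} if it has no transversal while each proper subfamily has one. If $\mathcal F$ is critical with $n$ members, the defining property fails for $\mathcal G=\mathcal F$ and every $h\le n-1$, so the transversal Helly number of $\mathcal F$ is at least $n$. For instance, three unit disks centered at the vertices of an equilateral triangle of altitude greater than $2$ form a critical family: two disks always have a transversal, and a transversal of all three would put the triangle in a strip of width $2$.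

It is known that $\mathcal H_2=5$ (Danzer), that $\mathcal H_d$ is non-decreasing in $d$, and that
\begin{equation}\label{eq:known}
2d-1\le\mathcal H_d\le 4d-1\qquad(d\ge2).
\end{equation}
Weak monotonicity has a short reason. Place the centers of a family in a hyperplane $\mathbb R^d\subset\mathbb R^{d+1}$; orthogonal projection maps each ball of $\mathbb R^{d+1}$ onto the ball of $\mathbb R^d$ with the same center, so a subfamily has a transversal in $\mathbb R^{d+1}$ exactly when it has one in $\mathbb R^d$. This lifting preserves the transversal Helly number and gains nothing from the extra dimension. Since both bounds in \eqref{eq:known} grow with $d$, one expects a gain at every step. This is \emph{Danzer's monotonicity conjecture}, which we take from \cite{source}: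
\[
\mathcal H_{d+1}>\mathcal H_d\qquad\text{for every } d\ge2 .
\]
The facts quoted so far do not decide it: they are compatible with $\mathcal H_3=\mathcal H_2=5$, and for larger $d$ with $\mathcal H_d=\dots=\mathcal H_{2d}=4d-1$. We prove the conjecture by finding critical families so large that the intervals left for $\mathcal H_d$ and $\mathcal H_{d+1}$ become disjoint.

\begin{theorem}\label{thm:family}
For every $d\ge3$ there is a family of $4d-4$ pairwise disjoint unit balls in $\mathbb R^d$ that has no line transversal, although every $4d-5$ of its members have one. Hence $\mathcal H_d\ge4d-4$.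
\end{theorem}

\begin{theorem}[Danzer's monotonicity conjecture]\label{thm:mono}
$\mathcal H_{d+1}>\mathcal H_d$ for every $d\ge2$.
\end{theorem}

\begin{proof}
Since $d+1\ge3$, Theorem~\ref{thm:family} and the upper bound in \eqref{eq:known} give
$\mathcal H_{d+1}\ge4(d+1)-4=4d>4d-1\ge\mathcal H_d$.
\end{proof}

\begin{theorem}\label{thm:more}
\begin{itemize}
\item[(a)] $4d-4\le\mathcal H_d\le4d-1$ for all $d\ge2$. Thus $\mathcal H_d$ is determined up to an additive error of $3$, and $\mathcal H_d/d\to4$.
\item[(b)] $4j-3\le\mathcal H_{d+j}-\mathcal H_d\le4j+3$ for all $d\ge2$ and $j\ge1$, so the average growth per dimension is exactly $4$. Moreover $8\le\mathcal H_3\le11$, so $\mathcal H_3\ge\mathcal H_2+3$.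
\item[(c)] The critical families of Theorem~\ref{thm:family} are stable. For each $d\ge3$, the set of $(4d-4)$-tuples of centers of pairwise disjoint unit balls in $\mathbb R^d$ that have no transversal, but all of whose $(4d-5)$-subfamilies have one, has non-empty interior. The lower bound $4d-4$ also holds for open balls.
\end{itemize}
\end{theorem}

The proof of Theorem~\ref{thm:family} is self-contained. From outside we use only $\mathcal H_d\le4d-1$ and, in the statements of Theorem~\ref{thm:more} about $d=2$, the value $\mathcal H_2=5$.

A dimension count explains the size $4d-4$. Helly's theorem says that finitely many convex sets in $\mathbb R^n$ have a common point if every $n+1$ of them do. Lines near a fixed line of $\mathbb R^d$ depend on $2d-2$ real parameters. If the lines meeting a ball always formed a convex set of parameters, a critical family would have at most $2d-1$ members. To exceed this, one must make the set of candidate lines non-convex. We do so with two almost touching balls, a \emph{gate}, which a line near the axis of the gap can meet only by leaning to one side or to the other (Section~\ref{sec:tools}).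 This leaves two pieces and removes one parameter. Each piece is then a linear problem in $2d-3$ variables, and can be excluded by $2d-3$ indispensable half-spaces (Section~\ref{sec:linear}). Sections~\ref{sec:family}--\ref{sec:witness} realize the half-spaces by balls; the total is $2+2(2d-3)=4d-4$.

\section{Gates and barriers}\label{sec:tools}

Let $d\ge2$ and $k=d-2$. We write points of $\mathbb R^d$ as $(X,t)$, where $t\in\mathbb R$ is the \emph{height} and $X=(x,y)\in\mathbb R\times\mathbb R^k$. A line is \emph{horizontal} if it is orthogonal to the $t$-axis. Every other line is $\{(X(t),t):t\in\mathbb R\}$ with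
\[
X(t)=(\xi+\theta t,\ \eta+vt),\qquad \xi,\theta\in\mathbb R,\quad \eta,v\in\mathbb R^k ,
\]
and we put $q=1+\theta^2+|v|^2$, the squared length of its direction $(\theta,v,1)$.

Fix $\theta_0>0$ and let $c=\sqrt{1+\theta_0^2}$. The \emph{gate} consists of the unit balls $A$ and $B$ with centers $(c,0,0)$ and $(-c,0,0)$ in $\mathbb R\times\mathbb R^k\times\mathbb R$. They are disjoint because $2c>2$, and the $t$-axis passes between them.

\begin{lemma}[Gate]\label{lem:gate}
Consider a non-horizontal line with parameters $\xi,\theta,\eta,v$.
\begin{itemize}
\item[(a)] If it meets $A$ and $B$, then $\xi^2+|\eta|^2+\theta_0^2(1+|v|^2)\le\theta^2$. In particular $|\xi|\le|\theta|$ and $|\theta|\ge\theta_0$.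
\item[(b)] If $\xi=0$, it meets the interiors of both $A$ and $B$ if and only if $q\,(\theta_0^2+|\eta|^2)<(c|\theta|-|\eta\cdot v|)^2$.
\item[(c)] If $c<3$, the line $\xi=-2(c-1)$, $\theta=0$, $\eta=v=0$ meets the interior of $B$, and its mirror image $\xi=2(c-1)$ meets the interior of $A$. Moreover $2(c-1)\le\theta_0^2$.
\end{itemize}
\end{lemma}

\begin{proof}
The squared distance from a point $z$ to the line through $p$ with direction $u$ is $|p-z|^2-((p-z)\cdot u)^2/|u|^2$. With $p=(\xi,\eta,0)$, $u=(\theta,v,1)$ and $z=(\pm c,0,0)$ this is
\begin{equation}\label{eq:dist}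
(\xi\mp c)^2+|\eta|^2-\frac{(a\mp c\theta)^2}{q},\qquad a=\xi\theta+\eta\cdot v .
\end{equation}

(a) Both numbers \eqref{eq:dist} are at most $1$. In their average the terms linear in $c$ cancel: with $r^2=\xi^2+|\eta|^2$,
\[
r^2+c^2-\frac{a^2+c^2\theta^2}{q}\le1 .
\]
The Cauchy--Schwarz inequality gives $a^2\le r^2(\theta^2+|v|^2)=r^2(q-1)$. Multiplying by $q$ we obtain $r^2q+c^2q-r^2(q-1)-c^2\theta^2\le q$, that is, $r^2+c^2(1+|v|^2)\le1+\theta^2+|v|^2$. Subtract $1+|v|^2$ and use $c^2-1=\theta_0^2$.

(b) For $\xi=0$ the number \eqref{eq:dist} is less than $1$ exactly when $q(\theta_0^2+|\eta|^2)<(\eta\cdot v\mp c\theta)^2$, and the smaller of the two right-hand sides is $(c|\theta|-|\eta\cdot v|)^2$.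

(c) The distance from the line to the center of the ball is $|c-2(c-1)|=|2-c|<1$, and $2(c-1)\le(c+1)(c-1)=\theta_0^2$.
\end{proof}

By (a), the lines through the gate fall into two groups, $\theta\ge\theta_0$ and $\theta\le-\theta_0$. Both balls are needed for this, as (c) shows. The bound $|\xi|\le|\theta|$ says that at a large height $t$ the offset $\xi$ is negligible against $\theta t$; this is the parameter that the gate removes.

The other balls are placed so that the $t$-axis only just enters them. For $0<s<1$, a unit vector $n\in\mathbb R^{1+k}$ and a height $h$, the \emph{barrier} $D(n,h)$ is the unit ball with center $(-(1-s)n,\,h)$. Near the axis it acts like the half-space condition $n\cdot X(h)\le s$. The next lemma bounds it from outside and from inside.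

\begin{lemma}[Barrier]\label{lem:barrier}
\begin{itemize}
\item[(a)] Every point $(X,t)\in D(n,h)$ satisfies $|t-h|\le1$ and $n\cdot X\le s$.
\item[(b)] If $|X|^2<s$ and $n\cdot X\le s/2$, then $(X,h)$ is an interior point of $D(n,h)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The vector $(X+(1-s)n,\ t-h)$ has length at most $1$. So $|t-h|\le1$ and $n\cdot X+(1-s)\le1$.
(b) The squared distance to the center is
\[
|X|^2+2(1-s)\,n\cdot X+(1-s)^2\le|X|^2+s(1-s)+(1-s)^2=|X|^2+1-s<1 .\qedhere
\]
\end{proof}

Part (b) is useful when $|X|$ is of the order of $s$ and $s$ is small: the curvature term $|X|^2$ is then of order $s^2$, far below $s$.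

\begin{example}[Four disks]\label{ex:plane}
Let $d=2$, so that $X=x$ and $\eta,v$ are absent. Take $\theta_0=\frac1{20}$, $s=\frac1{10}$, and add to the gate the barriers $D^+=D(1,6)$ and $D^-=D(-1,9)$, with centers $(-\frac9{10},6)$ and $(\frac9{10},9)$; see Figure~\ref{fig:plane}. The heights $0,6,9$ differ by more than $2$, so the four disks are disjoint.

There is no transversal. A line meeting $A$ and $D^+$ has points with $|t|\le1$ and with $t\ge5$, so it is not horizontal, and a transversal has $|\xi|\le|\theta|$ and $|\theta|\ge\frac1{20}$. If $\theta>0$, then $x(t)\ge\theta(t-1)\ge\frac15$ for $t\ge5$, while $D^+$ lies in $\{t\ge5,\ x\le\frac1{10}\}$. If $\theta<0$, then $x(t)\le-\frac7{20}$ for $t\ge8$, while $D^-$ lies in $\{t\ge8,\ x\ge-\frac1{10}\}$.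

Every three disks have a transversal. For $\xi=0$ the condition of Lemma~\ref{lem:gate}(b) reads $(1+\theta^2)\theta_0^2<(1+\theta_0^2)\theta^2$, that is, $|\theta|>\theta_0$. So the lines $x=\pm t/10$ meet $A$ and $B$. The line $x=t/10$ passes through the center of $D^-$, and the line $x=-t/10$ contains $(-\frac6{10},6)\in D^+$. Finally the lines $x=\mp2(c-1)$ of Lemma~\ref{lem:gate}(c) meet $B$ and $A$ respectively, and they pass within $\frac9{10}+\frac1{400}<1$ of the centers of both barriers.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]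
\draw[dashed,->] (-1.6,0) -- (10.8,0) node[right] {$t$};
\draw[thick] (0,1.00125) circle (1);
\draw[thick] (0,-1.00125) circle (1);
\draw[thick] (6,-0.9) circle (1);
\draw[thick] (9,0.9) circle (1);
\node at (0,1.1) {$A$};
\node at (0,-1.1) {$B$};
\node at (6,-1.25) {$D^+$};
\node at (9,1.35) {$D^-$};
\draw (-1.6,-0.16) -- (10.5,1.05) node[right] {$x=t/10$};
\draw (-1.6,0.16) -- (10.5,-1.05) node[right] {$x=-t/10$};
\end{tikzpicture}
\caption{A critical family of four unit disks, with the $t$-axis drawn horizontally. The disks $A$ and $B$ are disjoint but almost touch, so a line close to the axis meets both only if its slope has absolute value at least $1/20$. The disk $D^+$ excludes the positive slopes and $D^-$ the negative ones. Each solid line meets all disks but one.}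
\label{fig:plane}
\end{figure}

This family has $4d-4=4$ members, fewer than $\mathcal H_2=5$, but it contains the mechanism: one gate, two groups of lines, one set of barriers for each group. Lifted to $\mathbb R^d$ it still has four members. To profit from the dimension we need barriers that a line can evade by moving in the $y$-directions, so that many of them are required.

\section{The linear model}\label{sec:linear}

We tilt the barriers until their normals point almost in $y$-directions. Let the $i$-th barrier stand at height $iT$ with normal proportional to $N_i=(\varepsilon,b_i)$, where $b_i\in\mathbb R^k$ is a unit vector and $\varepsilon>0$ is small. For a line with $\xi=0$ put $\zeta=\varepsilon T\theta$, $V=Tv$ and $Z=(\zeta,\eta,V)$. Then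
\[
N_i\cdot X(iT)=L_i(Z),\qquad L_i(Z)=i\,\zeta+b_i\cdot(\eta+iV).
\]
If we ignore curvature, the barrier is a condition $L_i(Z)\le\sigma$, and the gate is a condition that $|\zeta|$ be large compared with $\sigma$. The vector $Z$ has $m=2k+1=2d-3$ coordinates.

\begin{example}[Three barriers in $\mathbb R^3$]\label{ex:three}
Let $k=1$, $m=3$, $b_i=(-1)^i$. Then
\[
L_1=\zeta-\eta-V,\qquad L_2=2\zeta+\eta+2V,\qquad L_3=3\zeta-\eta-3V,
\]
and $L_1+2L_2+L_3=8\zeta$. The terms in $\eta$ and $V$ cancel because $y$ is affine, $y(T)-2y(2T)+y(3T)=0$: a line can be low in the middle and high at one end, but not at both. So $L_1,L_2,L_3\le\sigma$ forces $\zeta\le\sigma/2$. No two of the conditions bound $\zeta$: for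
\[
Z_1=(2,-24,10),\qquad Z_2=(2,0,2),\qquad Z_3=(2,8,-6)
\]
the values $(L_1,L_2,L_3)$ are $(16,0,0)$, $(0,8,0)$, $(0,0,16)$, so the multiples of $Z_i$ satisfy the two conditions other than the $i$-th and have $\zeta$ as large as we like.
\end{example}

For general $k\ge1$ we need a linear relation with positive coefficients among the $2k+1$ vectors $(b_i,ib_i)\in\mathbb R^{2k}$, any $2k$ of which should be independent. Points of the moment curve $(1,\tau,\dots,\tau^{2k-1})$, taken with alternating signs, have this property, and its odd coordinates are $\tau$ times the even ones. So let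
\[
M(\tau)=(1,\tau^2,\dots,\tau^{2k-2})\in\mathbb R^k,\qquad b_i=(-1)^i\frac{M(i)}{|M(i)|}\qquad(i=1,\dots,m).
\]
For $k=1$ this is Example~\ref{ex:three}.

\begin{lemma}\label{lem:linear}
\begin{itemize}
\item[(a)] There are $\lambda_1,\dots,\lambda_m>0$ with $\zeta=\sum_i\lambda_iL_i(Z)$ for all $Z=(\zeta,\eta,V)\in\mathbb R^m$.
\item[(b)] The linear map $L=(L_1,\dots,L_m):\mathbb R^m\to\mathbb R^m$ is bijective.
\end{itemize}
\end{lemma}

\begin{proof}
Let $P(\tau)=M(\tau)\cdot\eta+\tau M(\tau)\cdot V$. It is a polynomial of degree at most $2k-1$ whose even coefficients are the coordinates of $\eta$ and whose odd coefficients are those of $V$, and $|M(i)|\,b_i\cdot(\eta+iV)=(-1)^iP(i)$. The difference operator $\Delta P(\tau)=P(\tau+1)-P(\tau)$ lowers the degree by one, so $\Delta^{2k}P=0$, and $\Delta^{2k}P(\tau)=\sum_{j=0}^{2k}(-1)^j\binom{2k}{j}P(\tau+j)$ by the binomial theorem. At $\tau=1$ this gives $\sum_{i=1}^m(-1)^i\binom{2k}{i-1}P(i)=0$. With $\mu_i=\binom{2k}{i-1}|M(i)|>0$,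
\[
\sum_i\mu_iL_i(Z)=\Big(\sum_i i\mu_i\Big)\zeta+\sum_i(-1)^i\binom{2k}{i-1}P(i)=\Big(\sum_i i\mu_i\Big)\zeta ,
\]
which is (a) with $\lambda_i=\mu_i/\sum_j j\mu_j$. If $L(Z)=0$, then $\zeta=0$ by (a), hence $P(i)=0$ for $i=1,\dots,2k+1$, hence $P=0$ and $\eta=V=0$. This proves (b).
\end{proof}

We fix four quantities that depend only on $d$. Let $\Lambda=\sum_i\lambda_i$. By (b) the map $L^{-1}$ is linear, so there is $\rho>0$ with
\begin{equation}\label{eq:rho}
|Z|\le\rho\max_i|L_i(Z)|\qquad(Z\in\mathbb R^m).
\end{equation}
Let $Z_i$ be the point with $L_i(Z_i)=4\Lambda/\lambda_i$ and $L_j(Z_i)=0$ for $j\ne i$; by (a) it has the form $Z_i=(4\Lambda,\eta_i,V_i)$. Let $R=\max_i|Z_i|$. In Example~\ref{ex:three}, $\lambda=(\frac18,\frac14,\frac18)$, $\Lambda=\frac12$, and the $Z_i$ are the points listed there.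

The model of the whole construction is now the following, for a scale $\sigma>0$. Signs $\omega\in\{+,-\}$ are read as $\pm1$. Consider the condition $|\zeta|\ge3\Lambda\sigma$ and the $2m$ conditions $\omega L_i(Z)\le\sigma$. The latter define a parallelepiped, on which $|\zeta|\le\Lambda\sigma$ by (a); so the system has no solution. Without the first condition, $Z=0$ is a solution. Without the condition $(i,\omega)$ the parallelepiped opens in the direction of an edge, and $\omega\sigma Z_i$ is a solution. This needs $\lambda_i\ne0$: were $\lambda_i=0$, the bound on $|\zeta|$ would not involve $L_i$ and both conditions with index $i$ would be superfluous. Since all $\lambda_i$ are positive, the $m$ conditions with $\omega=+$ alone exclude $\zeta\ge3\Lambda\sigma$ and those with $\omega=-$ exclude $\zeta\le-3\Lambda\sigma$. By Helly's theorem in $\mathbb R^m$, no more than $m$ half-spaces can be indispensable in excluding a given half-space, so the model is as large as it can be. The gaps between $\Lambda\sigma$, $3\Lambda\sigma$ and $4\Lambda\sigma$ leave room for the errors that balls introduce.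

\section{The family}\label{sec:family}

Let $d\ge3$, so that $k\ge1$ and the unit vectors $b_i$ exist. Balls deviate from the model in four ways, and each dictates the choice of a constant.

First, a line through the gate need not have $\xi=0$. Second, a line meets a barrier within distance $1$ of its height, not at its height, and the two barriers with the same index must be set at different heights to be disjoint; we shift one by $3$. To measure both effects, expand $N_i\cdot X(t)=\varepsilon\xi+\frac tT\zeta+b_i\cdot\eta+\frac tT\,b_i\cdot V$ around $t=iT$:
\[
N_i\cdot X(t)=\varepsilon\xi+L_i(Z)+\frac{t-iT}{T}\,(\zeta+b_i\cdot V).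
\]
As $|\zeta+b_i\cdot V|\le2|Z|$, every non-horizontal line satisfies
\begin{equation}\label{eq:error}
\big|N_i\cdot X(t)-L_i(Z)\big|\le\varepsilon|\xi|+\frac{2\,|t-iT|}{T}\,|Z| .
\end{equation}
Both errors will be multiples of $|Z|/T$, so we take $T$ large:
\[
T=\max(6,\ 18\rho,\ 12R).
\]

Third, the gate asks for more than $|\theta|\ge\theta_0$: by Lemma~\ref{lem:gate}(a) it needs $\theta^2\ge\theta_0^2+|\eta|^2$. The line with $Z=\pm\sigma Z_i$ has $|\zeta|=4\Lambda\sigma$, while $|\eta|$ may be as large as $R\sigma$. The tilt $\varepsilon$ converts $\zeta$ into $\theta=\zeta/(\varepsilon T)$, and we choose it so that $\Lambda$ becomes $R$: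
\[
\varepsilon=\frac{\Lambda}{TR},\qquad \kappa=|N_i|=\sqrt{1+\varepsilon^2},\qquad n_i=N_i/\kappa .
\]
Then $|\zeta|=3\Lambda\sigma$ and $|\zeta|=4\Lambda\sigma$ correspond to $|\theta|=3R\sigma$ and $|\theta|=4R\sigma$, and the requirement of the gate becomes $4^2>3^2+1^2$.

Fourth, balls are curved. The curvature terms are of order $\sigma^2$ against a margin of order $\sigma$, so we take $\sigma$ small, last. Put $C=R\,(1+5(mT+3))$ and fix $\sigma$ with
\begin{equation}\label{eq:sigma}
0<\sigma<\min\Big(1,\ \frac1{10R},\ \frac1{\kappa C^2}\Big).
\end{equation}
Set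
\[
s=\sigma/\kappa\in(0,1),\qquad\theta_0=3R\sigma,\qquad c=\sqrt{1+\theta_0^2},\qquad h_i^+=iT,\qquad h_i^-=iT+3 .
\]
The last bound in \eqref{eq:sigma} says $C^2\sigma^2<s$. The family $\mathcal F$ consists of the gate $A,B$ for this $\theta_0$ and the barriers
\[
D_i^\omega=D(\omega n_i,\,h_i^\omega),\qquad i=1,\dots,m,\quad\omega\in\{+,-\},
\]
for this $s$; thus $D_i^+$ has center $(-(1-s)n_i,\,iT)$ and $D_i^-$ has center $((1-s)n_i,\,iT+3)$. It has $2+2m=4d-4$ members.

The balls are pairwise disjoint. The balls $A$ and $B$ are disjoint, and the heights $0<T<T+3<2T<\dots<mT+3$ of the centers have consecutive differences $T$, $3$ or $T-3$, all at least $3>2$ since $T\ge6$.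

\section{No line meets all the balls}\label{sec:none}

The difficulty is that the errors in \eqref{eq:error} are proportional to $|Z|$, which is not known in advance to be small. The two sets of barriers, used together, bound every $|L_i(Z)|$, and then \eqref{eq:rho} bounds $|Z|$.

\begin{proposition}\label{prop:none}
The family $\mathcal F$ has no line transversal.
\end{proposition}

\begin{proof}
Suppose a line meets all members of $\mathcal F$. It has a point with $|t|\le1$ in $A$ and a point with $t\ge T-1>1$ in $D_1^+$, so it is not horizontal. By Lemma~\ref{lem:gate}(a),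
\[
\varepsilon|\xi|\le\varepsilon|\theta|=\frac{|\zeta|}T\le\frac{|Z|}T,\qquad |\zeta|=\varepsilon T|\theta|\ge\frac\Lambda R\cdot3R\sigma=3\Lambda\sigma .
\]
Fix $i$ and $\omega$. By Lemma~\ref{lem:barrier}(a) there is $t$ with $|t-h_i^\omega|\le1$, hence $|t-iT|\le4$, and $\omega\,n_i\cdot X(t)\le s$, that is, $\omega N_i\cdot X(t)\le\sigma$. By \eqref{eq:error},
\[
\omega L_i(Z)\le\sigma+\frac{|Z|}T+\frac{8|Z|}T=\sigma+\frac{9|Z|}T .
\]
This holds for both signs and all $i$, so $\mu=\max_i|L_i(Z)|$ satisfies $\mu\le\sigma+9\rho\mu/T\le\sigma+\mu/2$ by \eqref{eq:rho} and $T\ge18\rho$. Thus $\mu\le2\sigma$, and Lemma~\ref{lem:linear}(a) gives $|\zeta|\le\Lambda\mu\le2\Lambda\sigma$, contradicting $|\zeta|\ge3\Lambda\sigma$.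
\end{proof}

Of \eqref{eq:sigma} this proof used only $0<s<1$: a ball lies inside its bounding half-space, so curvature can only help to exclude lines. Smallness of $\sigma$ is needed for the opposite task.

\section{Every ball is indispensable}\label{sec:witness}

\begin{proposition}\label{prop:witness}
For each member of $\mathcal F$ there is a line that meets the interiors of all the other members.
\end{proposition}

\begin{proof}
\emph{Omitting $A$ or $B$.} This corresponds to the solution $Z=0$ of the model. Since $\theta_0=3R\sigma<\frac3{10}$ we have $c<3$, so Lemma~\ref{lem:gate}(c) provides a line parallel to the $t$-axis that meets the interior of the remaining ball of the gate and has $|X(t)|=2(c-1)\le\theta_0^2=9R^2\sigma^2$. As $C\ge3R$, this is at most $C^2\sigma^2<s$. At the height of a barrier the line is therefore at distance at most $|X|+(1-s)<1$ from its center.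

\emph{Omitting $D_i^\omega$.} Take the line with $\xi=0$ and $Z=\omega\sigma Z_i$, that is,
\[
\theta=\frac{4\omega\Lambda\sigma}{\varepsilon T}=4\omega R\sigma,\qquad\eta=\omega\sigma\eta_i,\qquad v=\frac{\omega\sigma V_i}T .
\]
Put $r=R\sigma<\frac1{10}$. Then $|Z|\le r$, $|\theta|=4r$, $|\eta|\le r$ and $|v|\le r/T\le r/6$.

For the gate we verify the condition of Lemma~\ref{lem:gate}(b). We have $q\le1+16r^2+r^2/36<1.17$ and $\theta_0^2+|\eta|^2\le9r^2+r^2$, so the left side is less than $11.7\,r^2$. On the right, $c|\theta|-|\eta\cdot v|\ge4r-r^2/6>3.9\,r$, whose square exceeds $15\,r^2$. So the line meets the interiors of $A$ and $B$.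

Now let $(j,\omega')\ne(i,\omega)$ and $h=h_j^{\omega'}$; we apply Lemma~\ref{lem:barrier}(b) to the point $(X(h),h)$. Since $0\le h\le mT+3$,
\[
|X(h)|\le|\eta|+h\,(|\theta|+|v|)\le r\,(1+5h)\le C\sigma ,
\]
so $|X(h)|^2\le C^2\sigma^2<s$. Next, $\omega'L_j(Z)=\omega'\omega\,\sigma L_j(Z_i)\le0$: if $j\ne i$ then $L_j(Z_i)=0$, and if $j=i$ then $\omega'\omega=-1$ and $L_i(Z_i)>0$. Since $\xi=0$ and $|h-jT|\le3$, the estimate \eqref{eq:error} and $T\ge12R$ give
\[
\omega'N_j\cdot X(h)\le\frac{6|Z|}T\le\frac{6R\sigma}T\le\frac\sigma2 .
\]
Dividing by $\kappa$ we get $\omega'n_j\cdot X(h)\le s/2$, so $(X(h),h)$ is an interior point of $D_j^{\omega'}$.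
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:family}]
The family $\mathcal F$ consists of $4d-4$ pairwise disjoint unit balls. It has no transversal by Proposition~\ref{prop:none}, and every $4d-5$ members have one by Proposition~\ref{prop:witness}. So $\mathcal F$ is critical, and its transversal Helly number is at least $4d-4$.
\end{proof}

\section{Growth and stability}\label{sec:more}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(a) For $d\ge3$ combine Theorem~\ref{thm:family} with the upper bound in \eqref{eq:known}. For $d=2$ the claim is $4\le5\le7$. Dividing by $d$ gives the limit.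

(b) By (a), $\mathcal H_{d+j}-\mathcal H_d\ge(4(d+j)-4)-(4d-1)=4j-3$ and $\mathcal H_{d+j}-\mathcal H_d\le(4(d+j)-1)-(4d-4)=4j+3$; hence $(\mathcal H_{d+j}-\mathcal H_d)/j\to4$ as $j\to\infty$. For $d=3$, part (a) reads $8\le\mathcal H_3\le11$, and $\mathcal H_2=5$.

(c) We show that the tuple of centers of $\mathcal F$ is an interior point of the set. Three properties must survive small displacements of the centers. Disjointness of closed unit balls means that the centers are at distance greater than $2$, an open condition. Each of the $4d-4$ lines of Proposition~\ref{prop:witness} is at distance less than $1$ from the centers in question, and remains so when the centers move a little. For the absence of a transversal, suppose that families $\mathcal F_\nu$, with centers converging to those of $\mathcal F$, had transversals $\ell_\nu$. Choose a point $p_\nu\in\ell_\nu$ in the ball of $\mathcal F_\nu$ corresponding to $A$, and a unit direction $u_\nu$ of $\ell_\nu$. Both sequences are bounded, so along a subsequence $p_\nu\to p$ and $u_\nu\to u$ with $|u|=1$. The squared distance $|p-z|^2-((p-z)\cdot u)^2$ from a point $z$ to the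 line through $p$ with direction $u$ is continuous in $(z,p,u)$. Hence the limit line is at distance at most $1$ from every center of $\mathcal F$ and meets all the closed balls, contradicting Proposition~\ref{prop:none}.

For open balls, take the interiors of the members of $\mathcal F$. They are pairwise disjoint, every $4d-5$ of them have a transversal by Proposition~\ref{prop:witness}, and a transversal of all of them would be a transversal of $\mathcal F$.
\end{proof}

These results do not determine which value in $\{4d-4,\dots,4d-1\}$ equals $\mathcal H_d$ for $d\ge3$. Strict monotonicity does not depend on this, because the sets of possible values for consecutive dimensions are disjoint.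

\begin{thebibliography}{1}

\bibitem{source}
\emph{Transversal Helly numbers, pinning theorems and projection of simplicial complexes},
\texttt{https://tel.archives-ouvertes.fr/tel-00650204v2/document}.

\end{thebibliography}
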